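# Long monochromatic Berge cycles in $r$-coloured $r$-uniform hypergraphs

## One colour with Berge cycles of all lengths up to $(1-\beta-\eta)n$

For a positive integer $r$, let $K_n^{(r)}$ be the complete $r$-uniform hypergraph on $n$ vertices: its edges are all $r$-element subsets of an $n$-element set.

**Theorem 1.** Let $r\ge 3$ and $1\le k\le r$, and put $\beta=\frac1{2r-1}$ if $k=r$ and $\beta=0$ if $k<r$. For every $\eta>0$ there are $\gamma>0$ and $n_0$ such that the following holds for $n>n_0$. Let $\mathcal H$ be an $r$-uniform hypergraph on $n$ vertices with at least $(1-\gamma)\binom nr$ edges, coloured with $k$ colours. Then there is one colour $i$ such that $\mathcal H$ contains a Berge cycle of length exactly $\ell$ in colour $i$ for every integer $3\le\ell\le(1-\beta-\eta)n$.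

The case that motivates the theorem is $k=r$, $\mathcal H=K_n^{(r)}$. Since $1-\frac1{2r-1}=\frac{2r-2}{2r-1}$, it gives, for $r\ge 3$, the following statement.

**Theorem 2.** For all $\eta>0$ and every integer $r\ge2$ there exists $n_0=n_0(\eta,r)$ such that for every $n>n_0$, every colouring of the edges of $K_n^{(r)}$ with $r$ colours contains a monochromatic Berge cycle of length at least $\left(\frac{2r-2}{2r-1}-\eta\right)n$.

Theorem 2 was posed as a conjecture; the source of the problem is the paper "The 3-Colour Ramsey Number of a 3-Uniform Berge Cycle". The case $r=3$, with constant $\frac45$, was a known result.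

Let us unpack the words.

**Definition (Berge cycle).** In an $r$-uniform hypergraph, a Berge cycle of length $\ell$ consists of distinct vertices $v_1,\dots,v_\ell$ (the core) and distinct edges $e_1,\dots,e_\ell$ such that $v_i,v_{i+1}\in e_i$ for $1\le i\le\ell$, where $v_{\ell+1}:=v_1$. It is monochromatic if all the $e_i$ have the same colour.

For example, on the vertices $2,3,4,5$ the four triples $234,\ 345,\ 245,\ 235$ form a Berge cycle of length $4$ with core $2,3,4,5$: we have $2,3\in 234$, then $3,4\in345$, then $4,5\in245$, then $5,2\in235$. The core vertices are distinct and so are the edges, but an edge may contain core vertices other than its two assigned ones. For $r=2$ and $\ell\ge3$ a Berge cycle is an ordinary cycle.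

Theorem 2 asks only for one long cycle. Theorem 1 gives more in two respects: a single colour, fixed before $\ell$, has Berge cycles of all lengths from $3$ up to the bound, and a small proportion of the edges may be missing. With fewer than $r$ colours the cycles are almost spanning, and there the constant $1$ is trivially best possible. For $k=r$ the constant is best possible too.

**Proposition 3.** For all $r\ge 2$ and $n\ge 2r-1$ there is an $r$-colouring of $K_n^{(r)}$ with no monochromatic Berge cycle longer than $\left\lceil\frac{2r-2}{2r-1}n\right\rceil$.

**Theorem 2 for $r=2$.** This case is classical. For $m\ge3$ the Ramsey number of an even cycle is $R(C_{2m},C_{2m})=3m-1$ (Faudree–Schelp, Discrete Math. 8 (1974); Rosta, J. Combin. Theory Ser. B 15 (1973)). Put $m=\lfloor (n+1)/3\rfloor$. Then $3m-1\le n$, so there is a monochromatic cycle of length $2m\ge2\cdot\frac{n-1}{3}$, and this is at least $(\frac23-\eta)n$ for large $n$. So Theorem 2 follows once Theorem 1 is proved.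

## The extremal colouring with $r-1$ sets $A_1,\dots,A_{r-1}$

**Proof of Proposition 3.** Let $a=\lfloor n/(2r-1)\rfloor\ge 1$, and let $A_1,\dots,A_{r-1}$ be disjoint sets of $a$ vertices, with union $A$. An edge $e$ disjoint from some $A_i$ receives a colour $i\le r-1$ with $e\cap A_i=\emptyset$. All other edges receive colour $r$.

Take a Berge cycle of colour $i<r$. Every core vertex lies in an edge of the cycle, so the core is disjoint from $A_i$, and the length is at most $n-a=n-\lfloor\frac n{2r-1}\rfloor=\lceil\frac{2r-2}{2r-1}n\rceil$.

Now take a Berge cycle of colour $r$. An edge of colour $r$ meets all of the $r-1$ disjoint sets $A_i$, so at most one of its $r$ vertices is outside $A$. Hence of any two cyclically consecutive core vertices at least one is in $A$. So at least half of the core is in $A$, and the length is at most $2|A|=2(r-1)a\le\frac{2r-2}{2r-1}n$. $\square$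

Try it with $r=3$, $n=5$, $A_1=\{1\}$, $A_2=\{2\}$, choosing colour $1$ when there is a choice. Colour $1$ consists of the triples $234,235,245,345$; colour $2$ of $134,135,145$; colour $3$ of $123,124,125$. Colour $1$ has the Berge cycle of length $4$ shown above, while the other colours have only three edges each. The bound is $\lceil\frac45\cdot5\rceil=4$.

Keep this colouring in mind. The proof of Theorem 1 ends by showing that a counterexample would have to look almost like it.

## Shadow graphs, and why a pair must keep all its colours

We first replace hypergraphs by graphs. Let $\mathcal H$ be coloured as in Theorem 1.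

**Definition (shadow graph of colour $i$).** $G_i$ is the graph on $V(\mathcal H)$ whose edges are the pairs contained in at least $r$ edges of colour $i$.

In the example with $n=5$ above, the pair $12$ lies in three triples of colour $3$, so $12\in E(G_3)$. Every pair lies in at most two triples of colour $1$, so $G_1$ is empty although colour $1$ has a Berge cycle of length $4$. For small $n$ the definition loses much; for large $n$ we shall see that the loss is negligible.

**Lemma 4.** Every cycle of length $\ell\ge3$ in $G_i$ is the core of a Berge cycle of length $\ell$ in colour $i$.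

**Proof.** We must assign to the edges of the cycle distinct hyperedges of colour $i$ containing them. Consider the bipartite graph joining each cycle edge $f$ to all hyperedges of colour $i$ that contain $f$. Each $f$ has degree at least $r$. Each hyperedge contains at most $r$ cycle edges, because these form a graph of maximum degree at most $2$ on its $r$ vertices. So a set $\mathcal F$ of cycle edges sends out at least $r|\mathcal F|$ edges, and these end in at least $|\mathcal F|$ hyperedges. By Hall's theorem distinct hyperedges can be chosen. $\square$

So it suffices to find long cycles in some $G_i$. The graphs $G_1,\dots,G_k$ overlap: a pair may belong to several. It is tempting to keep just one colour per pair and then study a $k$-edge-coloured complete graph. Too much is lost that way. Divide the vertex set into four equal parts, and colour the pairs between parts with three colours according to the three perfect matchings of $K_4$, with pairs inside parts coloured arbitrarily. Each colour class has all its components of size at most $n/2$, so for $r=3$ a bare $3$-colouring of pairs can never yield cycles of length near $\frac45n$. What forbids such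 a picture is the information on $r$-sets: every typical edge of $\mathcal H$ of colour $i$ has all its pairs in $G_i$. A triple that meets three of the four parts has pairs of three different colours. We shall therefore keep all colours on a pair and exploit $r$-cliques.

## Connected matchings in double covers

The plan is as follows. Szemerédi's regularity lemma divides the vertex set into clusters, and we record in a graph $\Gamma$ the pairs of clusters that are regular for all $G_i$, and in $\Gamma_i\subset\Gamma$ pairs in which $G_i$ is dense. The choice can be made so that every $r$-clique of $\Gamma$ is a clique in some $\Gamma_i$. A long cycle in $G_i$ is then obtained by running back and forth inside dense cluster pairs and moving between them. For this we need the pairs to lie in one component of $\Gamma_i$, and we want them to use up most clusters. Since a cluster can be cut into two halves and each half used with a different partner, the right object is a matching in the following graph.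

**Definition (bipartite double cover).** For a graph $G$, the graph $B(G)$ has vertices $u',u''$ for $u\in V(G)$, and edges $u'v''$ and $v'u''$ for each $uv\in E(G)$.

If $G$ is a triangle, then $B(G)$ is a $6$-cycle with a matching of size $3$, whereas the triangle itself has only a matching of size $1$, which misses a vertex. If $G$ is a star with centre $c$ and at least two leaves, the largest matching of $B(G)$ has size $2$, since $\{c',c''\}$ covers all its edges. Recall König's theorem: in a bipartite graph the maximum size of a matching equals the minimum size of a vertex cover.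

**Constants.** Until the end of the proof, $r\ge3$ and $k\le r$ are fixed. Since Theorem 1 for a smaller $\eta$ implies it for a larger one, we assume $0<\eta\le\frac1{20}$. Put
$$\mu=1-\beta-\eta,\qquad \theta=\frac\eta2,\qquad \delta=\frac{\theta}{2r},\qquad \varepsilon_1=\frac{\delta}{2r}.$$
Note that $\beta\le\frac15$, because $r\ge3$, and that $\theta=2r\delta\ge6\delta$.

**Lemma 5 (main lemma).** Let $\Gamma$ be a graph on a set $V$ with $|V|=N$ in which every vertex has at most $\varepsilon_1N$ non-neighbours, counting itself. Let $\Gamma_1,\dots,\Gamma_k$ be spanning subgraphs of $\Gamma$ such that every $r$-clique of $\Gamma$ is a clique in some $\Gamma_i$. Then for some $i$ there is a component $C$ of $\Gamma_i$ such that $B(\Gamma_i[C])$ has a matching of size at least $\mu N$.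

Here are two cases by hand, with $\Gamma$ complete and $|V|\ge r$. If $k=1$, then every edge of $\Gamma$ lies in an $r$-clique, so $\Gamma_1=\Gamma$ is connected, and a cyclic shift $u_j'u_{j+1}''$ of the vertices is a matching of size $N$ in $B(\Gamma_1)$. If $k=2$ and $r=3$, let us show at least that $\Gamma_1$ or $\Gamma_2$ is connected. Otherwise $V$ has a partition $(D_1,V\setminus D_1)$ with no $\Gamma_1$-edge across and a partition $(D_2,V\setminus D_2)$ with no $\Gamma_2$-edge across. Take any vertex $y$, a vertex on the other side of the first partition, and a vertex on the other side of the second. These are at most three vertices, and they contain a pair that is not in $\Gamma_1$ and a pair that is not in $\Gamma_2$. A $3$-clique containing them is a clique in neither, a contradiction.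

This small argument is the model for the proof: one starting vertex, and then one vertex per colour to spoil that colour. It spends $k+1$ vertices and is allowed $r$.

## What a colour without a large connected matching looks like

We prove Lemma 5 by contradiction. From here until Lemma 5 is proved, suppose that no $\Gamma_i$ has a component $C$ for which $B(\Gamma_i[C])$ has a matching of size at least $\mu N$.

**Step 1: each colour has a balanced cut or a large independent set.** The purpose is to turn the absence of a large connected matching into sets from which we can pick non-adjacent vertices. We claim that for each $i$ one of the following holds.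

* (A) There is $D_i\subset V$ with no $\Gamma_i$-edge between $D_i$ and $V\setminus D_i$, and $(\beta+\theta)N\le|D_i|\le N/2$. In this case put $I_i=S_i=\emptyset$.
* (B) There are pairwise disjoint sets $D_i,I_i,S_i\subset V$ such that there is no $\Gamma_i$-edge between $D_i$ and $V\setminus D_i$, every $\Gamma_i$-edge with an endpoint in $I_i$ has its other endpoint in $S_i$, and
$$|D_i|<(\beta+\theta)N,\qquad |D_i|+|I_i|>|S_i|+(\beta+\eta)N,\qquad\text{hence}\quad |I_i|>|S_i|+\theta N .$$

The last inequality follows from the two before it, since $\eta-\theta=\theta$. For a picture of (B), let $\Gamma_i$ be a spanning star: $D_i=\emptyset$, $S_i$ is the centre and $I_i$ is the set of leaves.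

Suppose first that all components of $\Gamma_i$ have fewer than $\mu N$ vertices. If some component $Z$ has $|Z|\ge(1-\mu)N=(\beta+\eta)N$, let $D_i$ be the smaller of $Z$ and $V\setminus Z$. Since also $|V\setminus Z|>(1-\mu)N$, we get $(\beta+\eta)N\le|D_i|\le N/2$ and (A) holds. If every component has fewer than $(\beta+\eta)N$ vertices, let $D_i$ be a minimal union of components of total size at least $(\beta+\eta)N$. By minimality its size is less than $2(\beta+\eta)N\le2(\frac15+\frac1{20})N=N/2$, so (A) holds.

Now suppose that some component $C$ has $|C|\ge\mu N$. Put $D_i=V\setminus C$, so $|D_i|\le(\beta+\eta)N\le N/4$. If $|D_i|\ge(\beta+\theta)N$, then (A) holds. Otherwise we use our assumption that $B(\Gamma_i[C])$ has no matching of size $\mu N$: by König's theorem it has a vertex cover $Q$ with $|Q|<\mu N$. Let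
$$S_i=\{u\in C:\ u',u''\in Q\},\qquad I_i=\{u\in C:\ u',u''\notin Q\}.$$
If $u\in I_i$ and $uv\in E(\Gamma_i)$, then $v\in C$, since $C$ is a component; the edge $u'v''$ is covered, which forces $v''\in Q$, and the edge $v'u''$ is covered, which forces $v'\in Q$. So $v\in S_i$. Counting $Q$, the vertices of $S_i$ contribute $2$, those of $I_i$ contribute $0$ and the other vertices of $C$ contribute $1$, so $\mu N>|Q|=|C|+|S_i|-|I_i|=N-|D_i|+|S_i|-|I_i|$. This rearranges to $|D_i|+|I_i|>|S_i|+(1-\mu)N=|S_i|+(\beta+\eta)N$, and (B) holds.

Fix such sets for every $i$, and put $J_i=D_i\cup I_i$. In both cases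
$$|J_i|\ge|S_i|+(\beta+\theta)N,\qquad J_i\cap S_i=\emptyset,\qquad|D_i|\le \frac N2. \tag{1}$$
Since $|J_i|+|S_i|\le N$, it follows that
$$|S_i|\le\frac{(1-\beta-\theta)N}2\quad\text{for all } i. \tag{2}$$
Let $\mathcal A$ and $\mathcal B$ be the sets of colours of type (A) and (B), and put $m=|\mathcal B|$.

## Cliques that handle colours, cuts and chains

**Step 2: a budget of $r$ vertices.** This step says what we want to pick and gives the tools for picking it.

**Definition (handling).** A set $T\subset V$ handles colour $i$ if it contains two distinct vertices that are not adjacent in $\Gamma_i$. By Step 1 this is the case if one of the following holds.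

* (H1) $T$ meets both $D_i$ and $V\setminus D_i$.
* (H2) $i\in\mathcal B$, and $T$ contains some $x\in I_i$ and another vertex $y\ne x$ with $y\notin S_i$.

In particular two vertices of $I_i$ handle $i\in\mathcal B$, as $I_i\cap S_i=\emptyset$. In the star example, two leaves handle the colour, but a leaf and the centre do not.

It suffices to find a clique $T$ of $\Gamma$ with $|T|\le r$ that handles all colours. Indeed, as long as a clique of $\Gamma$ has at most $r-1$ vertices, at most $(r-1)\varepsilon_1N<N$ vertices are equal or non-adjacent to one of its members, so it can be enlarged. Thus $T$ extends to an $r$-clique of $\Gamma$, which is not a clique in any $\Gamma_i$. This contradicts the hypothesis of Lemma 5.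

Call a set large if it has at least $\delta N$ elements, and small otherwise.

**Picking principle.** If we successively pick at most $r$ vertices, each from a large set (which may depend on earlier picks), the picks can be made so that they are distinct and form a clique of $\Gamma$. The reason is that the earlier picks, together with their non-neighbours, exclude at most $(r-1)\varepsilon_1N<\delta N$ vertices. All picks below are of this kind.

**Completion by cuts.** If some vertex $y$ has already been picked, then any colour $i\in\mathcal A$ can be handled by one more vertex: pick a vertex on the other side of $y$ in the partition $(D_i,V\setminus D_i)$. Both sides are large, since $|D_i|\ge(\beta+\theta)N$ and $|V\setminus D_i|\ge N/2$.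

**Chains.** Let $\mathcal B'=\{l_1,\dots,l_a\}\subset\mathcal B$ with $|S_{l_1}|\le\dots\le|S_{l_a}|$. The chain of $\mathcal B'$ consists of picks
$$v_{l_1}\in I_{l_1},\qquad v_{l_{b+1}}\in I_{l_{b+1}}\setminus S_{l_b}\quad(1\le b<a).$$
These sets are large: $|I_{l_1}|>\theta N$, and $|I_{l_{b+1}}\setminus S_{l_b}|\ge|I_{l_{b+1}}|-|S_{l_b}|>|S_{l_{b+1}}|+\theta N-|S_{l_b}|\ge\theta N$. By (H2), the vertices $v_{l_b}\in I_{l_b}$ and $v_{l_{b+1}}\notin S_{l_b}$ handle $l_b$. So the chain handles $l_1,\dots,l_{a-1}$ with $a$ vertices, and its last colour $q=l_a$ is handled as soon as there is one further vertex outside $S_q$. If $\mathcal B'=\emptyset$, the chain is empty; we then ignore $q$ and read $S_q=\emptyset$.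

**Step 3: the case $k<r$.** Here the straightforward count succeeds. If $\mathcal B=\emptyset$, pick any vertex and complete by cuts. This uses $1+k\le r$ vertices. If $\mathcal B\ne\emptyset$, let $t\in\mathcal B$ have $|S_t|$ maximum. Take the chain of $\mathcal B\setminus\{t\}$, with last colour $q$, and pick $y\in I_t\setminus S_q$ and $z\in I_t$. The first of these sets is large because $|I_t|-|S_q|\ge|I_t|-|S_t|>\theta N$. The vertices $y,z\in I_t$ handle $t$, and $v_q$ together with $y\notin S_q$ handles $q$. So $(m-1)+2=m+1$ vertices handle $\mathcal B$, and completing by cuts uses $m+1+(k-m)=k+1\le r$ vertices in total. Lemma 5 is proved for $k<r$.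

## One vertex over budget when $k=r$

From now on $k=r$ and $\beta=\frac1{2r-1}$. The method of Step 3 still works word for word, but it produces $k+1=r+1$ vertices, one too many.

The loss is real. Take $N=(2r-1)a$ with $a\ge1$, $\Gamma$ complete, disjoint $a$-sets $A_1,\dots,A_{r-1}$ with union $A$; for $i<r$ let $\Gamma_i$ be the complete graph on $V\setminus A_i$, with the vertices of $A_i$ isolated, and let $\Gamma_r$ consist of all pairs with at least one vertex in $A$. As in Proposition 3, an $r$-set that misses some $A_i$ is a clique in $\Gamma_i$, and an $r$-set that meets all $A_i$ has at most one vertex outside $A$ and is a clique in $\Gamma_r$. A set $T$ that handles all colours must contain a vertex of each $A_i$, to spoil $\Gamma_i$ for $i<r$, and two vertices outside $A$, to spoil $\Gamma_r$. So it has at least $r+1$ vertices. There is no contradiction to be found here by any choice of $T$, and indeed $\Gamma_1$ has a component with $(1-\beta)N$ vertices.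

In the language of Step 1, this example has $D_i=A_i$ for $i<r$, and $S_r=A$, $I_r=V\setminus A$, with $|I_r|-|S_r|=ra-(r-1)a=\beta N$. The sets $D_i$ are pairwise disjoint and lie inside $S_r$. Step 1 in a counterexample gives a slightly larger surplus, at least $(\beta+\theta)N$ in (1).

So the task is to save one vertex, and the saving must use the sizes. The idea is to look for a vertex that does two jobs. Two cuts can be handled by two vertices instead of three (Step 4). A chain spends one vertex per colour and needs one further vertex to close; if the chain can be closed into a cycle, that further vertex is saved (Step 5). If neither happens, we show that any double-duty vertex among $I$'s and $D$'s would save one, so all the sets $J_i$ are almost disjoint and almost inside one $S_t$, as in the example. Then the surplus $\theta N$ is too much for $N$ vertices (Step 6).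

**Step 4: the case $\mathcal B=\emptyset$.** We show that two vertices can handle colours $1$ and $2$ together. If $D_1\cap D_2$ and $V\setminus(D_1\cup D_2)$ are both large, pick $y$ from the first and $z$ from the second.

If $D_1\cap D_2$ is small, then $|D_1\setminus D_2|>(\beta+\theta-\delta)N$, so this set is large, and likewise $D_2\setminus D_1$. If $V\setminus(D_1\cup D_2)$ is small, then
$$|D_1\setminus D_2|=|V\setminus D_2|-|V\setminus(D_1\cup D_2)|\ge\frac N2-\delta N,$$
which is large, and likewise for $D_2\setminus D_1$. In these two situations pick $y\in D_1\setminus D_2$ and $z\in D_2\setminus D_1$.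

In every situation $\{y,z\}$ handles colours $1$ and $2$ by (H1). Completing by cuts for the other $r-2$ colours gives $r$ vertices in total, and this case is done.

From now on $m\ge1$. Rename the colours so that $\mathcal B=\{1,\dots,m\}$ with $|S_1|\le\dots\le|S_m|$, and put $t=m$.

## Closing the chain: a Hamiltonian cycle in a digraph of colours

Define a digraph $F$ on $\mathcal B$: for $j\ne l$ let
$$j\to l\quad\text{if and only if}\quad|I_l\setminus S_j|\ge\delta N .$$
An arc $j\to l$ means that the vertex picked from $I_l$ can be placed outside $S_j$, so that it helps to handle $j$ as well. If $j<l$, then $|I_l\setminus S_j|\ge|I_l|-|S_j|>\theta N$, so $j\to l$. Hence every two vertices of $F$ are joined by at least one arc, and all arcs from smaller to larger numbers are present. A chain follows arcs upwards. For example, if $m=2$ and also $2\to1$, we can pick $v_1\in I_1\setminus S_2$ and $v_2\in I_2\setminus S_1$, and these two vertices handle both colours.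

**Step 5: Case I, where $t\to l$ for some $l<t$.** The aim is to handle all $m$ colours of $\mathcal B$ with $m$ vertices.

Let $P$ be the vertex set of the strong component of $F$ that contains $t$. As $l\to t\to l$, we have $|P|\ge2$. Moreover $P=\{p,p+1,\dots,m\}$ for some $p$: if $j\in P$ and $j<l<t$, then $j\to l\to t$, and $j$ can be reached from $t$, so $l\in P$.

**Lemma 6.** $F[P]$ has a Hamiltonian cycle, where a cycle of length $2$ is allowed.

**Proof.** Let $Z$ be a longest cycle in $F[P]$; one exists, since $t\to l\to t$ for some $l\in P$. Let $v\in P\setminus Z$. For an arc $a\to a'$ of $Z$ we cannot have $a\to v\to a'$, because $v$ could be inserted. So $a\to v$ implies $v\not\to a'$, and hence $a'\to v$. Going around $Z$, we see that if some vertex of $Z$ sends an arc to $v$, then all do, and $v$ sends no arc to $Z$. If no vertex of $Z$ sends an arc to $v$, then $v$ sends arcs to all of $Z$. Let $X$ be the set of vertices of $P\setminus Z$ of the first kind, and $Y$ the set of those of the second kind.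

Suppose $X\cup Y\neq\emptyset$. By strong connectivity some arc leaves $Z$, and such arcs go to $X$, so $X\ne\emptyset$. From $X$ one can return to $Z$, but no arc goes from $X$ to $Z$, so there is an arc $u\to w$ with $u\in X$ and $w\in Y$. For any arc $a\to a'$ of $Z$ we have $a\to u\to w\to a'$, which lengthens $Z$, a contradiction. So $Z$ contains all of $P$. $\square$

Let $\sigma$ be the successor map of this Hamiltonian cycle. For $l\in P$ pick $v_l\in I_l\setminus S_j$, where $\sigma(j)=l$. If $p>1$, require in addition $v_t\notin S_{p-1}$, and pick $v_1,\dots,v_{p-1}$ as the chain of $\{1,\dots,p-1\}$.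

Suppose for the moment that all sets picked from are large. Then $T_0=\{v_1,\dots,v_m\}$ handles every $j\in\mathcal B$ by (H2): for $j\in P$ use $v_j\in I_j$ and $v_{\sigma(j)}\notin S_j$; for $j<p-1$ use $v_j$ and $v_{j+1}\notin S_j$; for $j=p-1$ use $v_{p-1}$ and $v_t\notin S_{p-1}$. Completing by cuts uses $m+(r-m)=r$ vertices in total, as desired.

The sets $I_l\setminus S_j$ with $j\to l$ are large by definition, and so are the sets of the chain. It remains to check, when $p>1$ and $\sigma(j)=t$ with $j\in P\setminus\{t\}$, that $I_t\setminus(S_j\cup S_{p-1})$ is large. We have $p-1\to l$ for all $l\in P$. If also $l\to p-1$ for some $l\in P$, then $p-1$ would be in $P$. So $l\not\to p-1$, that is,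
$$|I_{p-1}\setminus S_l|<\delta N\quad\text{for all } l\in P .$$
With $l=t$ we get $|I_{p-1}\cap I_t|<\delta N$, because $I_t\cap S_t=\emptyset$. Suppose $I_t\setminus(S_j\cup S_{p-1})$ were small. Then $|I_t\cap S_j|\ge|I_t|-|S_{p-1}|-\delta N$, and $|I_{p-1}\cap S_j|\ge|I_{p-1}|-\delta N$, so
$$\begin{aligned}|S_j|&\ge|I_t\cap S_j|+|I_{p-1}\cap S_j|-|I_{p-1}\cap I_t|\\&\ge(|I_t|-|S_{p-1}|-\delta N)+(|I_{p-1}|-\delta N)-\delta N\\&>|I_t|+\theta N-3\delta N>|S_t| .\end{aligned}$$
The third line uses $|I_{p-1}|>|S_{p-1}|+\theta N$ and then $|I_t|>|S_t|$ and $\theta\ge6\delta$. This contradicts $|S_j|\le|S_t|$. Case I is done.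

## The extremal picture forced: disjoint sets $J_i$ inside $S_t$

**Step 6: Case II, where $|I_i\setminus S_t|<\delta N$ for all $i\in\mathcal B\setminus\{t\}$.** This is the only remaining case; it includes $m=1$. We show that all $J_i$ with $i\ne t$ are almost inside $S_t$ and almost pairwise disjoint, and then count.

Each claim below is proved in the same way: if it failed, we would find a clique of at most $r$ vertices handling all colours, which is impossible by Step 2. In each situation, $q$ denotes the last colour of the chain of the indicated set $\mathcal B'$. Since $|S_t|$ is maximum,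
$$|I_t\setminus S_j|>\theta N\quad\text{for all }j\in\mathcal B. \tag{3}$$

**Claim 1.** $|D_i\setminus S_t|<\delta N$ for every colour $i\ne t$.

**Proof.** Suppose not. The saving will come from one pair $y,z$ that handles both $t$ and $i$. Let $\mathcal B'=\mathcal B\setminus\{t,i\}$, $Y=I_t\setminus S_q$ and $W=V\setminus S_t$. By (3), $|Y|\ge\theta N$. By (2), $|W|\ge(1+\beta+\theta)N/2$, and $|D_i|\le N/2$, so $|W\setminus D_i|\ge(\beta+\theta)N/2\ge3\delta N$, and $W\setminus D_i$ is large. By assumption $W\cap D_i=D_i\setminus S_t$ is large.

If $Y\cap D_i$ is large, pick $y\in Y\cap D_i$ and $z\in W\setminus D_i$. Otherwise $|Y\setminus D_i|\ge(\theta-\delta)N$, so $Y\setminus D_i$ is large, and we pick $y\in Y\setminus D_i$ and $z\in W\cap D_i$. Also pick the chain of $\mathcal B'$. Colour $t$ is handled by $y\in I_t$ and $z\notin S_t$, colour $i$ by (H1), and $q$ by $v_q$ and $y\notin S_q$. So far there are $2+|\mathcal B'|$ vertices. Completing by cuts for $\mathcal A\setminus\{i\}$ gives $2+(r-2)=r$ in total, since $\mathcal B'$ and $\mathcal A\setminus\{i\}$ together contain all colours except $t$ and $i$. $\square$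

Since $I_t\cap S_t=\emptyset$, Claim 1 gives
$$|I_t\cap D_i|<\delta N\quad\text{for all } i\ne t. \tag{4}$$

Now let $i\ne l$ be two colours different from $t$, and put $\mathcal B'=\mathcal B\setminus\{t,i,l\}$. In Claims 2–4 we pick three vertices $x,y,z$ with $y,z\in I_t$ and the chain of $\mathcal B'$, and we complete by cuts for $\mathcal A\setminus\{i,l\}$. The total is $3+|\mathcal B'|+|\mathcal A\setminus\{i,l\}|=3+(r-3)=r$. Colour $t$ is handled by $y,z\in I_t$. We need only see that the sets are large and that $i$, $l$ and $q$ are handled.

**Claim 2.** $|D_i\cap D_l|<\delta N$.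

**Proof.** Otherwise pick $x\in D_i\cap D_l$, $y\in I_t\setminus(S_q\cup D_i\cup D_l)$ and $z\in I_t$. The second set has size at least $(\theta-2\delta)N$ by (3) and (4), so it is large. Colours $i$ and $l$ are handled by $x,y$ via (H1), and $q$ is handled by $v_q$ since $y\notin S_q$. $\square$

**Claim 3.** If $l\in\mathcal B$, then $|D_i\cap I_l|<\delta N$.

**Proof.** Otherwise pick $x\in D_i\cap I_l$, $y\in I_t\setminus(S_l\cup D_i)$, a set of size at least $(\theta-\delta)N$, and $z\in I_t\setminus S_q$. Colour $i$ is handled by $x\in D_i$ and $y\notin D_i$, colour $l$ by $x\in I_l$ and $y\notin S_l$, and $q$ by $v_q\in I_q$ and $z\notin S_q$. $\square$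

**Claim 4.** If $i,l\in\mathcal B$, then $|I_i\cap I_l|<\delta N$.

**Proof.** Suppose not. If $\mathcal B'=\emptyset$, pick $x\in I_i\cap I_l$, $y\in I_t\setminus S_i$ and $z\in I_t\setminus S_l$. Then $x,y$ handle $i$ and $x,z$ handle $l$, and there is no $q$.

Let $\mathcal B'\neq\emptyset$. Now three sets $S_i,S_l,S_q$ must be avoided, each by $y$ or $z$ (or by some other vertex). Suppose first that for some labelling $\{a,b,c\}=\{i,l,q\}$ the set $I_t\setminus(S_a\cup S_b)$ is large. Pick $x\in I_i\cap I_l$, $y\in I_t\setminus(S_a\cup S_b)$ and $z\in I_t\setminus S_c$. Each of $S_i,S_l,S_q$ misses $y$ or $z$, so $i$ and $l$ are handled together with $x$, and $q$ together with $v_q$.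

Otherwise all three sets $I_t\setminus(S_a\cup S_b)$ are small. A point of $I_t$ that lies in at most one of $S_i,S_l,S_q$ lies in one of these three sets, so there are fewer than $3\delta N$ such points. All other points of $I_t$ lie in at least two of $S_i,S_l,S_q$, and therefore
$$|S_i|+|S_l|+|S_q|\ge2(|I_t|-3\delta N)=2|I_t|-6\delta N .$$
For $a\in\{i,l,q\}$ the assumption of Case II gives $|I_a\cap S_t|\ge|I_a|-\delta N\ge|S_a|+(\theta-\delta)N$. Summing, and using $|I_t|\ge|S_t|+\theta N$,
$$\sum_{a\in\{i,l,q\}}|I_a\cap S_t|\ge2|I_t|-6\delta N+3(\theta-\delta)N\ge2|S_t|+(5\theta-9\delta)N .$$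
A point of $S_t$ is counted at most twice on the left unless it lies in all three sets, when it is counted three times. So $|I_i\cap I_l\cap I_q|\ge(5\theta-9\delta)N\ge\delta N$. Pick $x\in I_i\cap I_l\cap I_q$, $y\in I_t\setminus S_i$ and $z\in I_t\setminus S_l$. Colour $i$ is handled by $x,y$ and colour $l$ by $x,z$. Colour $q$ is handled by $v_q\in I_q$ and $x$, since $x\in I_q$ implies $x\notin S_q$. $\square$

**Conclusion of Case II.** Let $i\ne l$ be different from $t$. Now $J_i\cap J_l$ is the union of $D_i\cap D_l$, $D_i\cap I_l$, $I_i\cap D_l$ and $I_i\cap I_l$, where $I_i$ or $I_l$ is empty for colours of type (A). So Claims 2–4 give $|J_i\cap J_l|\le4\delta N$. Claim 1 and the assumption of Case II give $|J_i\setminus S_t|\le2\delta N$. By inclusion–exclusion inside $S_t$ and (1),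
$$\begin{aligned}|S_t|&\ge\sum_{i\ne t}(|J_i|-2\delta N)-\binom{r-1}2\,4\delta N\\&\ge(r-1)(\beta+\theta)N-2(r-1)\delta N-2(r-1)(r-2)\delta N\\&=(r-1)(\beta+\theta)N-2(r-1)^2\delta N\ \ge\ (r-1)\beta N,\end{aligned}$$
because $2(r-1)\delta\le2r\delta=\theta$. Finally, by (1) for $i=t$,
$$N\ge|J_t|+|S_t|\ge2|S_t|+(\beta+\theta)N\ge(2r-1)\beta N+\theta N=N+\theta N,$$
a contradiction. This proves Lemma 5. $\blacksquare$

The last line shows where $\beta=\frac1{2r-1}$ comes from: $r-1$ disjoint sets of size about $\beta N$ inside $S_t$, and a set $J_t$ that exceeds $S_t$ by $\beta N$, together occupy $(2r-1)\beta N$ vertices.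

## From the coloured hypergraph to cluster graphs $\Gamma_i$

We return to $\mathcal H$ and $G_1,\dots,G_k$ and construct the input for Lemma 5.

**Step 7: almost every $r$-set is a clique in the shadow graph of its colour.** Call an $r$-set of vertices bad if it is not an edge of $\mathcal H$, or if it is an edge of some colour $i$ that contains a pair not in $G_i$. A pair not in $G_i$ lies in at most $r-1$ edges of colour $i$. So the number of bad sets is at most
$$\gamma n^r+k(r-1)\binom n2\le\gamma n^r+r^2n^2 .$$
An $r$-set that is not bad is called good; a good set of colour $i$ is a clique in $G_i$.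

**Regularity.** The density of a pair $(A,B)$ of disjoint nonempty vertex sets in a graph is $e(A,B)/(|A||B|)$. A pair $(V_a,V_b)$ is $\varepsilon$-regular if for all $A\subset V_a$, $B\subset V_b$ with $|A|\ge\varepsilon|V_a|$, $|B|\ge\varepsilon|V_b|$, the density of $(A,B)$ differs from that of $(V_a,V_b)$ by at most $\varepsilon$. The many-colour regularity lemma (Komlós–Simonovits, *Szemerédi's regularity lemma and its applications in graph theory*, Thm 1.18) says the following. For $\varepsilon'>0$ and a number of colours, there is $N_1$ such that, for every edge-coloured graph on sufficiently many vertices $n$, there is a vertex partition $V_0,V_1,\dots,V_N$ with $1/\varepsilon'\le N\le N_1$, $|V_0|\le\varepsilon'n$, $|V_1|=\dots=|V_N|$, in which all but at most $\varepsilon'N^2$ pairs of the clusters $V_1,\dots,V_N$ are $\varepsilon'$-regular in every colour.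

**Step 8: parameters and partition.** Let $d=\frac1{2k}\le\frac12$. Choose $\varepsilon>0$ with
$$4\sqrt\varepsilon\le\varepsilon_1,\qquad16\varepsilon\le d,\qquad\sqrt\varepsilon+\varepsilon+\frac{12\varepsilon}d\le\eta .$$
Colour each pair $uv$ by the set $\{i:uv\in E(G_i)\}$; this is a colouring with at most $2^k$ colours that remembers all colours of a pair. Apply the lemma to it with $\varepsilon'=\varepsilon/2^k$. Each $G_i$ is a union of at most $2^k$ of the classes, and on a pair where each class is $(\varepsilon/2^k)$-regular, the union is $\varepsilon$-regular, since the deviations of density add up to at most $\varepsilon$. So there is $N_1=N_1(\varepsilon,k)$ and, for large $n$, a partition $V_0,\dots,V_N$ with $1/\varepsilon\le N\le N_1$, $|V_0|\le\varepsilon n$, $|V_1|=\dots=|V_N|=L$, such that all but at most $\varepsilon N^2$ pairs of clusters are $\varepsilon$-regular in every $G_i$.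

Now put $\gamma=\frac14\left(\frac{1-\varepsilon}{N_1}\right)^r$, which depends only on $\eta,r,k$. We have $L\ge(1-\varepsilon)n/N_1$. As $r\ge3$, for large $n$ the term $r^2n^2$ is at most $\gamma n^r$, so the number of bad sets is at most $2\gamma n^r=\frac12\left(\frac{(1-\varepsilon)n}{N_1}\right)^r\le\frac12L^r$.

**Step 9: the graph $\Gamma$.** We need few non-neighbours at every vertex. The irregular pairs give at most $2\varepsilon N^2$ incidences, so at most $\sqrt\varepsilon N$ clusters lie in more than $2\sqrt\varepsilon N$ irregular pairs; delete them. Let $\Gamma$ be the graph of regular pairs on the remaining $N'\ge(1-\sqrt\varepsilon)N$ clusters, where regular means $\varepsilon$-regular in every $G_i$. Each vertex of $\Gamma$ has at most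
$$2\sqrt\varepsilon N+1\le3\sqrt\varepsilon N\le4\sqrt\varepsilon N'\le\varepsilon_1N'$$
non-neighbours, counting itself. Here we used $N\ge1/\varepsilon$, so $\sqrt\varepsilon N\ge1$, and $\sqrt\varepsilon\le\frac14$, so $N'\ge\frac34N$.

**Step 10: the graphs $\Gamma_i$.** Let $Q$ be an $r$-clique of $\Gamma$. Of the $L^r$ transversal $r$-sets of its clusters at least $L^r/2$ are good, so at least $L^r/(2k)$ are good of one colour $i$. Fix two clusters of $Q$. Each of these good sets has an edge of $G_i$ between the two clusters, and each such edge lies in at most $L^{r-2}$ transversal sets. So there are at least $L^2/(2k)$ edges, and the density of $G_i$ on this pair is at least $d$. This holds for every pair of clusters in $Q$; call $Q$ $i$-dense.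

Let $\Gamma_i$ be the spanning subgraph of $\Gamma$ formed by all edges that lie in some $i$-dense $r$-clique. Then every $r$-clique of $\Gamma$ is a clique in some $\Gamma_i$. Moreover, as $r\ge3$, every edge of $\Gamma_i$ lies in a triangle of $\Gamma_i$. This will control parity.

Lemma 5, applied with $N'$ in the place of $N$, gives a colour $i$, a component $C$ of $\Gamma_i$ and a matching of $B(\Gamma_i[C])$ of some size $M\ge\mu N'$. Fix them, write $G=G_i$, and note that $1\le M\le N'\le N_1$ and that $\Gamma_i[C]$ contains a triangle. From the regularity of the pairs and density at least $d$ we have the following tool.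

$(*)$ If $ab\in E(\Gamma_i)$, $A\subset V_a$, $B\subset V_b$ and $|A|,|B|\ge\varepsilon L$, then the $G$-density of $(A,B)$ is at least $d-\varepsilon>0$. Hence fewer than $\varepsilon L$ vertices of $V_a$ have fewer than $(d-\varepsilon)|B|$ neighbours in $B$, because otherwise those vertices would form a set $A$ violating the first statement.

## Paths along walks of clusters, and short cycles

Let $K=N_1(2N_1+6)$ and let $n$ be so large that
$$\varepsilon L\ge4N_1+3K+10. \tag{5}$$

**Lemma 7.** Let $c_0c_1\dots c_q$ with $q\ge1$ be a walk in $\Gamma_i$, let $A\subset V_{c_0}$ and $B\subset V_{c_q}$ with $|A|,|B|\ge\frac d4L$, and let $F$ be a set of vertices with $|F|+q+1\le\varepsilon L$. Then $G$ has a path $w_0\dots w_q$ avoiding $F$ with $w_s\in V_{c_s}$ for all $s$, $w_0\in A$ and $w_q\in B$.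

**Proof.** We choose the vertices one by one and keep the set of candidates for the next vertex of size at least $\varepsilon L$. Let $A_0=A\setminus F$; then $|A_0|\ge(\frac d4-\varepsilon)L\ge\varepsilon L$, as $d\ge16\varepsilon$. For $0\le s\le q-2$, suppose $A_s\subset V_{c_s}$ has $|A_s|\ge\varepsilon L$ and avoids $F$ and $w_0,\dots,w_{s-1}$. By $(*)$ some $w_s\in A_s$ has at least $(d-\varepsilon)L$ neighbours in $V_{c_{s+1}}$. Put $A_{s+1}=(N(w_s)\cap V_{c_{s+1}})\setminus(F\cup\{w_0,\dots,w_s\})$. Its size is at least $(d-2\varepsilon)L\ge\varepsilon L$. Finally $A_{q-1}$ and $B\setminus(F\cup\{w_0,\dots,w_{q-2}\})$ have size at least $\varepsilon L$, so by $(*)$ there is an edge $w_{q-1}w_q$ between them. Its ends lie in different clusters, so all vertices are distinct. $\square$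

**Step 11: cycles of length $3\le\ell\le4N_1+K$.** The graph $\Gamma_i[C]$ contains a triangle, hence a closed walk $c_0c_1\dots c_{\ell-1}c_0$ of length $\ell$: go back and forth along an edge if $\ell$ is even, and first once around the triangle if $\ell$ is odd. By $(*)$ fewer than $2\varepsilon L<L$ vertices of $V_{c_0}$ fail to have at least $(d-\varepsilon)L$ neighbours in $V_{c_1}$ or in $V_{c_{\ell-1}}$. So we can choose $w_0\in V_{c_0}$ with at least $(d-\varepsilon)L\ge\frac d4L$ neighbours in each of them. Apply Lemma 7 to the walk $c_1\dots c_{\ell-1}$, of length $\ell-2\ge1$, with $A=N(w_0)\cap V_{c_1}$, $B=N(w_0)\cap V_{c_{\ell-1}}$ and $F=\{w_0\}$; the condition is $\ell\le\varepsilon L$, which holds by (5). The path obtained closes up with $w_0$ to a cycle of length $\ell$ in $G$.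

## Long cycles of every length from the matching in the double cover

**Step 12: half-clusters.** Here the double cover pays off. Let $h=\lfloor L/2\rfloor\ge L/3$, and for $a\in C$ choose disjoint $V_a',V_a''\subset V_a$ of size $h$. Write the edges of the matching as $a_j'b_j''$ for $1\le j\le M$, and put $X_j=V'_{a_j}$, $Y_j=V''_{b_j}$. Then $a_jb_j\in E(\Gamma_i)$, and all $2M$ sets $X_j,Y_j$ are disjoint since the edges form a matching of $B(\Gamma_i[C])$. Let $X_j^*$ be the set of vertices of $X_j$ with at least $(d-\varepsilon)h$ neighbours in $Y_j$, and $Y_j^*$ the set of vertices of $Y_j$ with at least $(d-\varepsilon)h$ neighbours in $X_j$. By $(*)$ these sets have size at least $h-\varepsilon L\ge(\frac13-\varepsilon)L\ge\frac d4L$, since $d\le\frac12$.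

**Step 13: connectors.** We link the pairs cyclically; indices are mod $M$. There is a walk in $\Gamma_i[C]$ from $b_j$ to $a_{j+1}$ of some length $q_j$ with $1\le q_j\le2N+5$ and of any prescribed parity: walk to a vertex of a fixed triangle, go around the triangle or not, and walk on. This has length at most $2(N-1)+3$; if the length would be $0$, insert a step back and forth. Apply Lemma 7 successively for $j=1,\dots,M$ to these walks, with start set $Y_j^*$, end set $X_{j+1}^*$, and $F$ the set of vertices used so far. All the paths together have at most $M(2N+6)\le K\le\varepsilon L$ vertices, so the condition of the lemma holds each time. We get disjoint paths $Q_j$ with $q_j+1$ vertices from some $y_j\in Y_j^*$ to some $x_{j+1}\in X_{j+1}^*$. Their union $U$ has $|U|\le K$.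

**Step 14: paths of adjustable length inside a pair.** Put $s_{\max}=\lfloor h-\frac{5\varepsilon}dL\rfloor$; it is non-negative, since $\frac{5\varepsilon}d\le\frac5{16}<\frac13$. We claim that for every integer $0\le s\le s_{\max}$ and each $j$ there is an $x_j$–$y_j$ path $P_j$ in $G[X_j\cup Y_j]$ with exactly $2s+4$ vertices and interior disjoint from $U$.

First reserve a set near the end: fix $R\subset(N(y_j)\cap X_j)\setminus U$ with $|R|=\lceil\varepsilon L\rceil$. This is possible because $y_j\in Y_j^*$ and
$$(d-\varepsilon)h-K\ge15\varepsilon\cdot\frac L3-\frac{\varepsilon L}3\ge4\varepsilon L\ge\lceil\varepsilon L\rceil ,$$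
using $d\ge16\varepsilon$ and $3K\le\varepsilon L$.

Build the path from $p=x_j$. At each moment let $X_u$ be the set of unused vertices of $X_j\setminus(U\cup R)$ and $Y_u$ the set of unused vertices of $Y_j\setminus U$. We maintain that the current endpoint $p\in X_j$ satisfies $|N(p)\cap Y_u|\ge\varepsilon L$. Initially $|N(x_j)\cap Y_u|\ge(d-\varepsilon)h-K\ge\varepsilon L$.

We make $s$ steps, each of which uses one vertex of $X_u$ and one of $Y_u$. Before each of them fewer than $s\le h-\frac{5\varepsilon}dL$ vertices of either set have been used, so
$$|Y_u|\ge\frac{5\varepsilon}dL-K\ge\frac{4\varepsilon}dL,\qquad|X_u|\ge\frac{5\varepsilon}dL-K-\lceil\varepsilon L\rceil\ge2\varepsilon L .$$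
By $(*)$, fewer than $\varepsilon L$ vertices of $X_u$ have fewer than $(d-\varepsilon)|Y_u|$ neighbours in $Y_u$, so at least $\varepsilon L$ vertices of $X_u$ have at least that many. By $(*)$ again, there is an edge $au$ with $a\in N(p)\cap Y_u$ and $u$ one of these vertices. Append $a,u$. The new endpoint $u$ has at least
$$(d-\varepsilon)|Y_u|-1\ge\frac{15}{16}d\cdot\frac{4\varepsilon}dL-1=\frac{15}{16}\cdot4\varepsilon L-1\ge\varepsilon L$$
neighbours in $Y_u\setminus\{a\}$, so the condition is maintained.

After $s$ steps, $(*)$ gives an edge $ab$ with $a\in N(p)\cap Y_u$ and $b\in R$. Append $a,b,y_j$, which is possible since $b\in N(y_j)$. Note that $x_j,y_j\in U$, so they are not used in the interior. The path has $1+2s+3=2s+4$ vertices.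

**Step 15: closing the cycle with a prescribed length.** Concatenating $P_1Q_1P_2Q_2\cdots P_MQ_M$ gives a cycle in $G$: the interiors of the $P_j$ lie in the disjoint sets $X_j\cup Y_j$ and avoid $U$. Since $Q_j$ contributes $q_j-1$ interior vertices, the length of the cycle is
$$\sum_{j=1}^M(2s_j+4)+\sum_{j=1}^M(q_j-1),\qquad0\le s_j\le s_{\max}\ \text{arbitrary integers}.$$
Let $\ell$ be an integer with $4N_1+K\le\ell\le2Ms_{\max}$. In Step 13 choose the parity of $q_M$ so that $c_0:=4M+\sum_j(q_j-1)\equiv\ell\pmod2$. As $c_0\le4N_1+K\le\ell\le c_0+2Ms_{\max}$, the number $(\ell-c_0)/2$ is an integer between $0$ and $Ms_{\max}$, so it is a sum $\sum_js_j$ with $0\le s_j\le s_{\max}$. We obtain a cycle of length exactly $\ell$.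

**Step 16: how far this reaches.** We have $M\ge\mu N'\ge\mu(1-\sqrt\varepsilon)N$ and $s_{\max}\ge\frac L2-2-\frac{5\varepsilon}dL$. By (5), $\varepsilon L\ge2d$, that is, $4\le2\varepsilon L/d$. With $NL\ge(1-\varepsilon)n$ this gives
$$\begin{aligned}2Ms_{\max}&\ge2\mu(1-\sqrt\varepsilon)N\Bigl(\frac L2-2-\frac{5\varepsilon}dL\Bigr)\ge\mu(1-\sqrt\varepsilon)\Bigl(1-\frac{12\varepsilon}d\Bigr)NL\\&\ge\mu\Bigl(1-\sqrt\varepsilon-\varepsilon-\frac{12\varepsilon}d\Bigr)n\ge(\mu-\eta)n .\end{aligned}$$
Together with Step 11, $G=G_i$ contains cycles of all lengths $3\le\ell\le(\mu-\eta)n=(1-\beta-2\eta)n$. By Lemma 4, colour $i$ contains Berge cycles of all these lengths. Since $\eta$ was arbitrary in $(0,\frac1{20}]$, running the argument with $\eta/2$ in the place of $\eta$ proves Theorem 1, and with it Theorem 2. $\blacksquare$
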